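\title{A univalent function with absolutely convergent Taylor series whose boundary curve has positive area}

\begin{abstract}
We construct a function $f(z)=\sum a_nz^n$ with $\sum|a_n|<\infty$ that maps the unit disk conformally onto a Jordan domain whose boundary has positive area. Functions of this kind approximate, in the norm $\sum|a_n|$, every univalent function with absolutely convergent Taylor series. In the opposite direction, the condition $\sum n^{\mu}|a_n|<\infty$ for some $\mu>0$ forces the boundary to have area zero. The domain is grown from the disk by adding generations of very thin straight fingers. Their base points form nested arithmetic progressions on the circle, and the norm of a generation is then governed by the $L^1$ norm of the Dirichlet kernel.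
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disk and $\mathbb T$ the unit circle. A holomorphic function $f(z)=\sum_{n\ge0}a_nz^n$ in $\mathbb D$ is \emph{of class $(A)$} if
\[
\|f\|_A=\sum_{n\ge0}|a_n|<\infty .
\]
Such a function extends continuously to $\overline{\mathbb D}$ and satisfies $\sup_{\overline{\mathbb D}}|f|\le\|f\|_A$. The class $(A)$ is complete in this norm, and $\|fg\|_A\le\|f\|_A\|g\|_A$. A \emph{Jordan curve} is the image of $\mathbb T$ under a continuous injective map into the plane, and a \emph{Jordan domain} is the bounded component of the complement of a Jordan curve. We write $|E|$ for the planar Lebesgue measure, or area, of a set $E$.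

F.~Bagemihl and G.~Piranian constructed functions of class $(A)$ that have a finite Dirichlet integral and map $\mathbb T$ onto a Peano curve. The Dirichlet integral $\iint_{\mathbb D}|f'|^2=\pi\sum n|a_n|^2$ of an injective function is the area of $f(\mathbb D)$, so it is finite whenever $f$ maps $\mathbb D$ conformally onto a Jordan domain, and one may ask what remains of this phenomenon for such maps. A Jordan curve contains no disk, because each of its points is a limit of exterior points; the most one can ask is that it have positive area. The following question is posed as open in \cite{CEBS}.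

\medskip
\noindent\textbf{Question.} \emph{Is there a function $f$ of class $(A)$, injective on $\overline{\mathbb D}$ and mapping $\mathbb D$ conformally onto a Jordan domain, such that the Jordan curve $f(\mathbb T)$ has positive area?}
\medskip

The answer is yes, and $f$ can be taken close to the identity.

\begin{theorem}\label{thm:main}
For every $\kappa>0$ and $\varepsilon\in(0,1)$ there is a function $f$ of class $(A)$, continuous and injective on $\overline{\mathbb D}$ and mapping $\mathbb D$ conformally onto the Jordan domain bounded by $f(\mathbb T)$, such that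
\[
\|f-z\|_A\le400\,\kappa,\qquad |f(\mathbb T)|\ge(1-\varepsilon)\frac{\sqrt3}{2}\,\kappa^2>0 .
\]
\end{theorem}

\begin{theorem}\label{thm:dense}
Let $g$ be of class $(A)$ and injective in $\mathbb D$, and let $\delta>0$. Then there is a function $f$ of class $(A)$, injective on $\overline{\mathbb D}$ and mapping $\mathbb D$ conformally onto a Jordan domain, with $\|f-g\|_A<\delta$ and $|f(\mathbb T)|>0$.
\end{theorem}

\begin{theorem}\label{thm:power}
Let $f=\sum a_nz^n$ map $\mathbb D$ conformally onto a Jordan domain. If $\sum_{n\ge1}n^{\mu}|a_n|<\infty$ for some $\mu>0$, then $|f(\mathbb T)|=0$.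
\end{theorem}

The scale of conditions $\sum n^\mu|a_n|<\infty$ shows how narrow the place of the class $(A)$ is. For $\frac12<\mu\le1$ the conclusion of Theorem~\ref{thm:power} needs no injectivity: the inequality $|\zeta^n-\xi^n|\le\min(2,n|\zeta-\xi|)\le2(n|\zeta-\xi|)^\mu$ makes $f$ H\"older continuous of order $\mu$ on $\mathbb T$, so $f(\mathbb T)$ is covered by $N$ disks of radius $O(N^{-\mu})$, of total area $O(N^{1-2\mu})\to0$. For conformal maps Theorem~\ref{thm:power} lowers the threshold to every $\mu>0$. On the other side, every conformal map onto a domain $G$ of finite area comes within a logarithm of the class $(A)$, since the Cauchy--Schwarz inequality gives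
\[
\sum_{n=1}^N|a_n|\le\Big(\sum_{n\ge1} n|a_n|^2\Big)^{1/2}\Big(\sum_{n=1}^N\frac1n\Big)^{1/2}\le\Big(\frac{|G|}{\pi}\Big)^{1/2}(1+\log N)^{1/2}.
\]
The class $(A)$ is the endpoint $\mu=0$. Since the area vanishes for all $\mu>0$, and since the direct estimate of the natural construction leads to a series whose terms do not tend to zero (Section~\ref{sec:cost}), one might well guess that the answer is no. What changes the outcome is the freedom to choose the arithmetic of the points of $\mathbb T$ at which the domain is modified. Which weights growing more slowly than every power are admissible is not determined here.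

The function of Theorem~\ref{thm:main} is $f=z+\sum_{n\ge1}g_n$, where $g_n$ adds $100^n$ thin straight fingers to the image, near the fingertips of the previous generation. Section~\ref{sec:finger} studies one finger, and Section~\ref{sec:cost} computes the norm of many. Section~\ref{sec:cells} describes the parallelograms that carry the area. Sections~\ref{sec:scheme}--\ref{sec:limit} contain the induction and the passage to the limit. Theorem~\ref{thm:dense} is deduced in Section~\ref{sec:dense}, and Theorem~\ref{thm:power}, whose proof is independent of the rest, is proved in Section~\ref{sec:power}.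

Throughout, $e(x)=e^{2\pi ix}$, $\#P$ is the number of elements of a finite set $P$, and $[E]_r=\{w:\operatorname{dist}(w,E)\le r\}$ is the closed $r$-neighborhood of a plane set $E$.

\section{One finger}\label{sec:finger}

Near a density point of its boundary a domain is thin at every scale, so we need a way of attaching thin pieces to the image at a cost in $\|\cdot\|_A$ that does not grow as the pieces get thinner. The logarithm, which maps a half-plane onto a strip, provides it. For $\frac12\le\rho<1$ put
\[
L=\log\frac1{1-\rho},\qquad \ell_\rho(z)=\frac1L\log\frac1{1-\rho z}=\frac1L\sum_{j\ge1}\frac{\rho^j}{j}\,z^j ,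
\]
with the principal logarithm; $\ell_\rho$ is holomorphic in $|z|<1/\rho$. As $\rho\to1$ we have $L\to\infty$ and $L(1-\rho)=Le^{-L}\to0$.

\begin{lemma}\label{lem:ell}
\begin{enumerate}
\item[(a)] $\|\ell_\rho\|_A=\ell_\rho(1)=1$ and $\ell_\rho'(1)=\dfrac{\rho}{L(1-\rho)}$.
\item[(b)] $-\dfrac{\log2}{L}\le\operatorname{Re}\ell_\rho\le1$ and $|\operatorname{Im}\ell_\rho|\le\dfrac{\pi}{2L}$ on $\overline{\mathbb D}$.
\item[(c)] $\operatorname{Re}\ell_\rho'(z)>0$ and $\operatorname{Re}\big(z\ell_\rho'(z)\big)>-\dfrac1{2L}$ on $\overline{\mathbb D}$.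
\item[(d)] For every $\eta>0$ there is a constant $C(\eta)$ such that $|\ell_\rho(z)|+|\ell_\rho'(z)|\le C(\eta)/L$ whenever $z\in\mathbb T$, $|z-1|\ge\eta$ and $1-\rho\le\eta/2$.
\end{enumerate}
\end{lemma}

\begin{proof}
The coefficients of $\ell_\rho$ are positive, so $\|\ell_\rho\|_A=\ell_\rho(1)=1$, and $\ell_\rho'(z)=\rho/(L(1-\rho z))$; this gives (a). Part (b) holds because $e^{-L}=1-\rho\le|1-\rho z|\le2$ and $\operatorname{Re}(1-\rho z)>0$. For $|w|<1$,
\[
\operatorname{Re}\frac1{1-w}-\frac12=\frac12\operatorname{Re}\frac{1+w}{1-w}=\frac{1-|w|^2}{2|1-w|^2}>0 .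
\]
With $w=\rho z$ we have $L\ell_\rho'(z)=\rho/(1-w)$ and $Lz\ell_\rho'(z)=1/(1-w)-1$, which gives (c). In (d), $|1-\rho z|=|\bar z-\rho|\ge|\bar z-1|-(1-\rho)\ge\eta/2$, so $L|\ell_\rho'(z)|\le2/\eta$ and $L|\ell_\rho(z)|\le|\log(\eta/2)|+\log2+\pi/2$.
\end{proof}

\begin{example}\label{ex:one}
Let $b>0$, $|d|=1$, and $f(z)=z+d\,b\,\ell_\rho(z)$. Suppose first that $\operatorname{Re}d>0$, so that $d$ points out of the disk at the point $1$. By Lemma~\ref{lem:ell}(c), $\operatorname{Re}(\bar df')=\operatorname{Re}d+b\operatorname{Re}\ell_\rho'>0$ on $\overline{\mathbb D}$. For $z\ne w$ the number $\bar d\,(f(z)-f(w))/(z-w)=\int_0^1\bar df'(w+t(z-w))\,dt$ has positive real part, so $f$ is injective on $\overline{\mathbb D}$. Fix $\eta>0$ and let $\rho\to1$. On the arc $|z-1|\ge\eta$ we have $f(z)=z+O(1/L)$ by (d). On the arc $|z-1|\le\eta$, part (b) places $f(z)$ within $\eta+O(1/L)$ of the segment $H=1+[0,b]d$, and $\operatorname{Re}\ell_\rho$ runs there continuously from $O(1/L)$ up to $1$ and back. The image is thus the disk with a finger that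 follows $H$ and has its tip at $f(1)=1+bd$. The finger becomes arbitrarily thin as $\rho\to1$, and yet $\|f-z\|_A=b$ for every $\rho$. No function that moves $f(1)$ by $b$ has smaller norm. At the tip, $f'(1)=1+d\,b\rho/(L(1-\rho))$ is large and has nearly the direction $d$.

The finger has to point outward. If $d=-1$, then $f'$ is real on $[0,1]$ with $f'(0)=1-b\rho/L>0$ and $f'(1)<0$ for $\rho$ near $1$; hence $f'$ has a zero in $\mathbb D$ and $f$ is not injective.
\end{example}

The next generation will grow from the tip, so we need room there: a sector with vertex at the tip and axis $d$ must miss the curve. For $\ell_\rho$ alone the whole half-plane $\operatorname{Re}w\ge1$ is free except for the tip. But the finger is added to a function that we control only through a Lipschitz constant. For $|\tau|$ much smaller than $1-\rho$ the real part of $\ell_\rho(e^{i\tau})-1$ is quadratic in $\tau$ and can be overturned by a perturbation that is linear in $\tau$. The imaginary part is linear in $\tau$ with a large coefficient. What survives the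 perturbation is a sector of half-angle less than $\pi/2$; we use $\pi/3$.

\begin{lemma}\label{lem:tip}
Let $b>0$ and $\Gamma>0$. There is $\rho_0<1$ such that for $\rho\ge\rho_0$, for $0<|\tau|\le\min(\pi,b/(4\Gamma))$ and for every complex $r$ with $|r|\le\Gamma|\tau|$, the number $W=b\,(\ell_\rho(e^{i\tau})-1)+r$ satisfies
\[
|\operatorname{Im}W|>\sqrt3\,\operatorname{Re}W .
\]
\end{lemma}

\begin{proof}
Write $W=\frac bL\Psi+r$ with $\Psi=\log\dfrac{1-\rho}{1-\rho e^{i\tau}}$. We have $|1-\rho e^{i\tau}|^2=(1-\rho)^2+4\rho\sin^2(\tau/2)$. Since $\rho\ge\frac12$ and $|\sin(\tau/2)|\ge|\tau|/\pi$, the last term is at least $2\tau^2/\pi^2\ge\tau^2/5$. Hence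
\begin{equation}\label{eq:repsi}
\operatorname{Re}\Psi\le-\frac12\log\Big(1+\frac{\tau^2}{5(1-\rho)^2}\Big)\le0 .
\end{equation}

Let $0<|\tau|\le1-\rho$. Then $\operatorname{Re}W\le\Gamma|\tau|$ by \eqref{eq:repsi}, and $|\operatorname{Im}\Psi|=\arctan\dfrac{\rho|\sin\tau|}{1-\rho\cos\tau}$. Here $\rho|\sin\tau|\ge\frac12\cdot\frac2\pi|\tau|$ and $1-\rho\cos\tau\le(1-\rho)+\tau^2/2\le2(1-\rho)$, so the argument of $\arctan$ is at least $x=|\tau|/(2\pi(1-\rho))$, and $x\le1$. By concavity $\arctan x\ge\frac\pi4x\ge\frac x2$ on $[0,1]$. Therefore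
\[
|\operatorname{Im}W|\ge|\tau|\Big(\frac{b}{4\pi L(1-\rho)}-\Gamma\Big)>\sqrt3\,\Gamma|\tau|\ge\sqrt3\operatorname{Re}W
\]
for $\rho$ near $1$, because $L(1-\rho)\to0$.

For larger $|\tau|$ we show that $\operatorname{Re}W<0$, which suffices. If $1-\rho\le|\tau|\le\sqrt{1-\rho}=e^{-L/2}$, then \eqref{eq:repsi} gives $\operatorname{Re}W\le-\frac b{2L}\log\frac65+\Gamma e^{-L/2}$, which is negative for large $L$. If $\sqrt{1-\rho}\le|\tau|\le b/(4\Gamma)$, then $\tau^2/(5(1-\rho)^2)\ge e^L/5$, so $\operatorname{Re}\Psi\le-\frac12(L-\log5)$ and $\operatorname{Re}W\le-\frac b2+\frac{b\log5}{2L}+\frac b4$, which is again negative for large $L$.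
\end{proof}

\section{The norm of many fingers}\label{sec:cost}

A finger of length $b_q$ based at $q\in\mathbb T$ is produced by the term $b_q\ell_\rho(\bar qz)$. When the base points are roots of unity, the norm of a sum of such terms is computed by an average. For a periodic function $M$ on $\mathbb Z$ with period $N$ let
\[
\langle M\rangle=\frac1N\sum_{j=1}^N|M(j)| ;
\]
this number does not depend on the period chosen.

\begin{lemma}\label{lem:norm}
Let $P$ be a set of $N$-th roots of unity, let $b_q$ $(q\in P)$ be complex numbers, and let $M(j)=\sum_{q\in P}b_q\,q^{-j}$. Then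
\[
\langle M\rangle\Big(1-\frac{\log N}L\Big)\le\Big\|\sum_{q\in P}b_q\,\ell_\rho(\bar qz)\Big\|_A\le\langle M\rangle\Big(1+\frac NL\Big).
\]
\end{lemma}

\begin{proof}
The sum equals $\frac1L\sum_{j\ge1}\frac{\rho^j}jM(j)z^j$, and $M$ has period $N$. Split the indices into blocks $lN<j\le(l+1)N$, $l\ge0$; on each block $|M(j)|$ sums to $N\langle M\rangle$. Bounding $\rho^j/j$ by $1$ on the first block and by $\rho^{lN}/(lN)$ on the others, we find that $L$ times the norm is at most
\[
N\langle M\rangle+\langle M\rangle\sum_{l\ge1}\frac{\rho^{lN}}{l}=\langle M\rangle\Big(N+\log\frac1{1-\rho^N}\Big)\le\langle M\rangle(N+L),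
\]
because $1-\rho^N\ge1-\rho$. Bounding $\rho^j/j$ below by $\rho^{(l+1)N}/((l+1)N)$, we find that it is at least $\langle M\rangle\log\frac1{1-\rho^N}\ge\langle M\rangle(L-\log N)$, because $1-\rho^N\le N(1-\rho)$.
\end{proof}

So a family of very thin fingers costs $\langle M\rangle$. For fingers of length $1$ the cost is $\langle\widehat P\rangle$, where
\[
\widehat P(j)=\sum_{p\in P}p^{-j}.
\]
If $P$ is nonempty, orthogonality of the characters of $\mathbb Z/N\mathbb Z$ gives $\frac1N\sum_{j=1}^N\widehat P(j)p_0^{\,j}=1$ for $p_0\in P$ and $\frac1N\sum_{j=1}^N|\widehat P(j)|^2=\#P$. Hence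
\begin{equation}\label{eq:range}
1\le\langle\widehat P\rangle\le\sqrt{\#P}.
\end{equation}

The upper bound in \eqref{eq:range} just fails to be enough. Suppose that generation $n$ consists of $M_n$ fingers of length about $\lambda_n$, and that the area of the final curve is to be found in $M_n$ sets of diameter about $\lambda_n$ at the fingertips. Then $M_n\lambda_n^2$ is bounded below, and so is the bound $\lambda_n\sqrt{M_n}$ for the norm of the generation; the series of these bounds diverges.

The lower bound in \eqref{eq:range} is attained by the set of all $N$-th roots of unity, where $\widehat P(j)$ is $N$ or $0$ according as $N$ divides $j$ or not: $N$ fingers then cost as much as one. These base points are spread around the circle, whereas we need clusters of $m$ base points next to each point of a given set $P$. Short arithmetic progressions retain most of the gain.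

\begin{lemma}\label{lem:prog}
Let $P$ be a set of $N'$-th roots of unity, let $m\ge2$, $s=\pm1$, and $0\le b_1\le\dots\le b_m=B$. For a multiple $N$ of $N'$ put $\omega=e(1/N)$ and
\[
M_N(j)=\sum_{p\in P}\sum_{k=1}^mb_k\,(p\,\omega^{sk})^{-j},\qquad \psi(x)=\sum_{k=1}^mb_k\,e(-skx).
\]
Then, as $N\to\infty$ through multiples of $N'$,
\[
\langle M_N\rangle\longrightarrow\langle\widehat P\rangle\int_0^1|\psi(x)|\,dx\ \le\ (1+\log m)\,B\,\langle\widehat P\rangle .
\]
\end{lemma}

\begin{proof}
The sum factors: $M_N(j)=\widehat P(j)\,\psi(j/N)$. The first factor depends on $j$ modulo $N'$, the second varies slowly when $N$ is large, and the two decouple. Writing $j=r+N'l$ with $1\le r\le N'$ and $0\le l<N/N'$, we get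
\[
\langle M_N\rangle=\frac1{N'}\sum_{r=1}^{N'}|\widehat P(r)|\cdot\frac{N'}N\sum_{0\le l<N/N'}\Big|\psi\Big(\frac{r+N'l}N\Big)\Big| .
\]
For each $r$ the point $(r+N'l)/N$ lies in the interval $[lN'/N,(l+1)N'/N]$, so the inner expression is a Riemann sum of mesh $N'/N$ for $\int_0^1|\psi|$. This proves the limit.

For the inequality let $b_0=0$ and $T_k(x)=\sum_{i=k}^me(-six)$. Summation by parts gives $\psi=\sum_{k=1}^m(b_k-b_{k-1})T_k$, with nonnegative coefficients of sum $B$; this is where the monotonicity of $b_k$ is used. Each $T_k$ is a geometric sum of at most $m$ terms, so for $0<|x|\le\frac12$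
\[
|T_k(x)|\le\min\Big(m,\frac1{|\sin\pi x|}\Big)\le\min\Big(m,\frac1{2|x|}\Big).
\]
Therefore
\[
\int_0^1|\psi|=\int_{-1/2}^{1/2}|\psi|\le2B\Big(\int_0^{1/(2m)}m\,dx+\int_{1/(2m)}^{1/2}\frac{dx}{2x}\Big)=B(1+\log m).\qedhere
\]
\end{proof}

The gain is visible in the smallest case. For $m=2$ and $b_1=b_2=1$ we have $|\psi(x)|=2|\cos\pi x|$ and $\int_0^1|\psi|=4/\pi<\sqrt2$: replacing each point of $P$ by a close pair multiplies $\sqrt{\#P}$ by $\sqrt2$, but multiplies $\langle\widehat P\rangle$ only by about $4/\pi$. In general, $n$ nested progressions of length $m$ produce $m^n$ base points at a cost of about $(1+\log m)^n$ at most, while the lengths of the fingers will decay like $m^{-n/2}$. The norms form a convergent geometric series once $1+\log m<\sqrt m$. We fix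
\[
m=100,\qquad\Lambda=2+\log m<6.61 ,
\]
so that $1+\log m<\Lambda$ and $\Lambda/\sqrt m<0.661$.

\section{Cells}\label{sec:cells}

At stage $n$ of the construction each of the $m^n$ fingertips carries a parallelogram, called a cell, which touches the curve only at the tip. The cell is the room reserved for all later fingers that descend from this tip. The cells of one generation are disjoint, their total area stays bounded below, and their diameters tend to zero; these three facts will give the limit curve its area.

A finger cuts its cell in one direction only, so two directions must alternate if the diameters are to tend to zero. By Example~\ref{ex:one}, the outward direction at the tip of a finger of direction $d$ is close to $d$, and the next finger must point outward; so the two directions should form an acute angle. Let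
\[
u_1=1,\qquad u_2=e^{i\pi/3},
\]
and write $w=x\,u_1+y\,u_2$ with real coordinates $x=x(w)$, $y=y(w)$. Since $\operatorname{Im}(\bar u_1u_2)=\frac{\sqrt3}2=-\operatorname{Im}(\bar u_2u_1)$,
\begin{equation}\label{eq:coord}
\operatorname{Im}(\bar u_1w)=\tfrac{\sqrt3}2\,y(w),\qquad\operatorname{Im}(\bar u_2w)=-\tfrac{\sqrt3}2\,x(w).
\end{equation}
Let $V=\{x\ge0,\ y\ge0\}$ and $Q(X,Y)=\{0\le x\le X,\ 0\le y\le Y\}\subset V$. The parallelogram $Q(X,Y)$ has area $\frac{\sqrt3}2XY$. A nonzero $v\in V$ has argument in $[0,\pi/3]$, so $|\arg(\bar dv)|\le\pi/3$ for $d\in\{u_1,u_2\}$. Thus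
\begin{equation}\label{eq:sector}
|\operatorname{Im}(\bar dv)|\le\sqrt3\,\operatorname{Re}(\bar dv)\qquad(v\in V,\ d\in\{u_1,u_2\}).
\end{equation}

Fix $\kappa>0$ and $\varepsilon\in(0,1)$. Let $\varepsilon_n=2^{-n-1}\varepsilon$ and $X_0=Y_0=\kappa$. For $n\ge1$ and $1\le k\le m$ define
\begin{align*}
n\text{ odd:}\quad& d_n=u_2,\ \ s_n=+1,\ \ b_{n,k}=(k-1+\varepsilon_n)\tfrac{Y_{n-1}}m,\ \ X_n=X_{n-1},\ \ Y_n=(1-2\varepsilon_n)\tfrac{Y_{n-1}}m;\\
n\text{ even:}\quad& d_n=u_1,\ \ s_n=-1,\ \ b_{n,k}=(k-1+\varepsilon_n)\tfrac{X_{n-1}}m,\ \ Y_n=Y_{n-1},\ \ X_n=(1-2\varepsilon_n)\tfrac{X_{n-1}}m.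
\end{align*}
Put $Q_n=Q(X_n,Y_n)$ and $B_n=b_{n,m}$. The number $b_{n,k}$ is the length of the $k$-th finger of a cluster, $d_n$ is its direction, and the sign $s_n$ will say on which side of the old tip the cluster is based. The parallelogram $Q_{n-1}$ is cut into $m$ equal slices, each slice is trimmed by the fraction $\varepsilon_n$ on both cut sides, and what remains are the translates $b_{n,k}d_n+Q_n$.

\begin{lemma}\label{lem:cells}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] $0<b_{n,1}<\dots<b_{n,m}=B_n\le\kappa\,m^{1-n/2}$, and $[0,B_n]d_n\subset Q_{n-1}$.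
\item[(b)] The sets $b_{n,k}d_n+Q_n$ $(1\le k\le m)$ are pairwise disjoint subsets of $Q_{n-1}\setminus\{0\}$.
\item[(c)] $m^n|Q_n|\ge(1-\varepsilon)\frac{\sqrt3}2\kappa^2$, and $\operatorname{diam}Q_n\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $n$ be odd. The set $b_{n,k}u_2+Q_n$ is given by $0\le x\le X_{n-1}$ and
\[
(k-1+\varepsilon_n)\tfrac{Y_{n-1}}m\le y\le(k-\varepsilon_n)\tfrac{Y_{n-1}}m .
\]
These intervals of $y$ are pairwise disjoint and lie in $(0,Y_{n-1})$, which gives (b) and $B_n<Y_{n-1}$. For even $n$ the definitions are the same with $x$ and $y$ interchanged, and $B_n<X_{n-1}$. The side $Y$ is divided by at least $m$ at each odd step and $X$ at each even step. So $Y_{n-1}\le\kappa m^{-(n-1)/2}$ for odd $n$ and $X_{n-1}\le\kappa m^{-(n-2)/2}$ for even $n$. This gives (a) and $\operatorname{diam}Q_n\to0$. Finally $m^nX_nY_n=\kappa^2\prod_{i\le n}(1-2\varepsilon_i)\ge\kappa^2(1-\varepsilon\sum_{i\ge1}2^{-i})=(1-\varepsilon)\kappa^2$.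
\end{proof}

\section{The inductive scheme}\label{sec:scheme}

Let $f_0(z)=z$, $N_0=1$, $P_0=\{1\}$. Given $f_n,N_n,P_n$, we shall choose a multiple $N_{n+1}$ of $N_n$ and a number $\rho_{n+1}\in[\frac12,1)$, and put
\begin{gather*}
q_{p,k}=p\,e(s_{n+1}k/N_{n+1})\quad(p\in P_n,\ 1\le k\le m),\qquad P_{n+1}=\{q_{p,k}\},\\
g_{n+1}(z)=d_{n+1}\sum_{p\in P_n}\sum_{k=1}^mb_{n+1,k}\,\ell_{\rho_{n+1}}(\overline{q_{p,k}}\,z),\qquad f_{n+1}=f_n+g_{n+1}.
\end{gather*}
Each $f_n$ is holomorphic in a neighborhood of $\overline{\mathbb D}$, and $P_n$ consists of $N_n$-th roots of unity. The points $q_{p,k}$ will be distinct, so that $\#P_n=m^n$. We call $q_{p,k}$ a \emph{child} of $p$. A \emph{descendant} of $p\in P_n$ in generation $k\ge n$ is $p$ itself if $k=n$, and a child of a descendant in generation $k-1$ if $k>n$.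

\subsection*{The hypothesis $H(n)$}
\begin{enumerate}
\item[(H1)] $f_n$ is injective on $\mathbb T$, and $f_n'\ne0$ on $\mathbb T$.
\item[(H2)] $\operatorname{Re}(\bar u_i\,pf_n'(p))>0$ for $p\in P_n$ and $i=1,2$.
\item[(H3)] The cells $f_n(p)+Q_n$ $(p\in P_n)$ are pairwise disjoint, and $(f_n(p)+Q_n)\cap f_n(\mathbb T)=\{f_n(p)\}$.
\item[(H4)] $\langle\widehat{P_n}\rangle\le\Lambda^n$.
\end{enumerate}
The tangent to the curve at $f_n(z)$ is $izf_n'(z)$, and $zf_n'(z)$ is this tangent turned clockwise by a right angle. So (H2) is the condition $\operatorname{Re}d>0$ of Example~\ref{ex:one}, imposed at every tip for both directions.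

The hypothesis $H(0)$ holds. Indeed $\operatorname{Re}\bar u_1=1$ and $\operatorname{Re}\bar u_2=\frac12$; for $v\in V\setminus\{0\}$ we have $|1+v|^2=1+2\operatorname{Re}v+|v|^2>1$; and $\widehat{P_0}\equiv1$.

\subsection*{Scales attached to $f_n$}
A uniform limit of injective functions on $\mathbb T$ need not be injective, and $g_{n+1}$ is not small near $P_n$: it moves points by amounts comparable to the size of the cell. We therefore record, before $g_{n+1}$ is chosen, how well $f_n$ separates points, in a form that tolerates arbitrary motion inside the cells.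

Assume $H(n)$. For $0<\tau_n\le2^{-n}$ and $p\in P_n$ consider the arcs
\[
J^n_p=\{pe^{i\tau}:|\tau|\le\tau_n\},\qquad I^n_p=\{pe^{i\tau}:|\tau|\le\tau_n/2\},
\]
and let $\operatorname{int}$ denote the arc without its endpoints. We choose $\tau_n$ so small that
\begin{enumerate}
\item[(J1)] the arcs $J^n_p$ $(p\in P_n)$ are pairwise disjoint;
\item[(J2)] $\operatorname{Re}(\bar u_i\,zf_n'(z))>0$ on each $J^n_p$ for $i=1,2$;
\item[(J3)] if $n\ge1$ and $q\in P_n$ is a child of $p$, then $J^n_q\subset\operatorname{int}I^{n-1}_p$.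
\end{enumerate}
Here (J2) is possible by (H2), and (J3) because the previous step will have placed $q$ in $\operatorname{int}I^{n-1}_p$. The derivative of $\operatorname{Im}(\bar u_if_n(pe^{i\tau}))$ with respect to $\tau$ is $\operatorname{Im}(\bar u_i\,izf_n'(z))=\operatorname{Re}(\bar u_i\,zf_n'(z))$, so by (J2)
\begin{equation}\label{eq:mono}
\tau\mapsto\operatorname{Im}\big(\bar u_if_n(pe^{i\tau})\big)\ \text{ is strictly increasing on }[-\tau_n,\tau_n]\quad(i=1,2).
\end{equation}
Let
\[
K_n=\mathbb T\setminus\bigcup_{p\in P_n}\operatorname{int}I^n_p,\qquad F^n_p=f_n(I^n_p)\cup(f_n(p)+Q_n).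
\]
On $K_n$ all later changes will be small; on $I^n_p$ all later values will stay near $F^n_p$. Three positive numbers measure the available margin.

\begin{itemize}
\item By (H1), the function $(f_n(z)-f_n(w))/(z-w)$, extended by $f_n'(z)$ on the diagonal, is continuous and zero-free on $\mathbb T\times\mathbb T$. Let $c_n>0$ be the minimum of its modulus. Then $|f_n(z)-f_n(w)|\ge c_n|z-w|$ and $|f_n'|\ge c_n$ on $\mathbb T$.
\item Let $\chi_n=2\sin(\tau_n/2)\le1$ be the length of the chord of $I^n_p$.
\item The compact set $F^n_p$ is disjoint from the compact set $F^{n,*}_p=f_n(\mathbb T\setminus\operatorname{int}J^n_p)\cup\bigcup_{p'\ne p}F^n_{p'}$. Indeed, images of disjoint arcs are disjoint by (H1); different cells are disjoint by (H3); and a cell $f_n(p'')+Q_n$ meets the image of an arc only if the arc contains $p''$, by (H3) and (H1). Let $\sigma_n=\min_p\operatorname{dist}(F^n_p,F^{n,*}_p)>0$.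
\end{itemize}
Put
\begin{equation}\label{eq:theta}
\gamma_n=\tfrac14\min(\sigma_n,c_n\chi_n),\qquad\theta_n=2^{-n-1}\min_{j\le n}\gamma_j,\qquad\text{so that}\quad\sum_{k\ge n}\theta_k\le\gamma_n .
\end{equation}

\begin{lemma}[Separation]\label{lem:sep}
Let $\varphi:\mathbb T\to\mathbb C$ satisfy
\begin{enumerate}
\item[(S1)] $|\varphi-f_n|\le\gamma_n$ on $K_n$, and on every arc contained in $K_n$ the function $\varphi-f_n$ is Lipschitz with respect to arc length with constant $\gamma_n$;
\item[(S2)] $\varphi(I^n_p)\subset[F^n_p]_{\gamma_n}$ for every $p\in P_n$.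
\end{enumerate}
Then $\varphi(z)\ne\varphi(w)$ whenever $z\ne w$ and no arc $J^n_p$ contains both $z$ and $w$.
\end{lemma}

\begin{proof}
Let $h=\varphi-f_n$, and suppose first that $z,w\in K_n$. Consider a shortest arc from $z$ to $w$; its length is at most $\frac\pi2|z-w|$. If it lies in $K_n$, then $|h(z)-h(w)|\le\frac\pi2\gamma_n|z-w|\le\frac\pi8c_n|z-w|$. Otherwise it meets some $\operatorname{int}I^n_p$, and since its endpoints are in $K_n$ it contains $I^n_p$. Then $|z-w|\ge\chi_n$ and $|h(z)-h(w)|\le2\gamma_n\le\frac12c_n\chi_n\le\frac12c_n|z-w|$. In both cases $|h(z)-h(w)|<c_n|z-w|\le|f_n(z)-f_n(w)|$, so $\varphi(z)\ne\varphi(w)$.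

In the remaining case one of the points, say $z$, lies in some $\operatorname{int}I^n_p$, and then $w\notin J^n_p$. By (S2), $\varphi(z)\in[F^n_p]_{\gamma_n}$. If $w\in K_n$, then $\varphi(w)$ is within $\gamma_n$ of $f_n(w)\in F^{n,*}_p$ by (S1). If $w\notin K_n$, then $w\in I^n_{p'}$ with $p'\ne p$, and $\varphi(w)\in[F^n_{p'}]_{\gamma_n}$ by (S2). Thus $\varphi(w)\in[F^{n,*}_p]_{\gamma_n}$, and $|\varphi(z)-\varphi(w)|\ge\sigma_n-2\gamma_n>0$.
\end{proof}

The lemma will be applied twice, to $\varphi=f_{n+1}$ and to the limit function. The inductive step reads as follows.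

\begin{proposition}\label{prop:step}
Assume $H(n)$, with $\tau_0,\dots,\tau_n$ chosen as above. Then $N_{n+1}$ and $\rho_{n+1}$ can be chosen so that the points $q_{p,k}$ are distinct, $q_{p,k}\in\operatorname{int}I^n_p$, the hypothesis $H(n+1)$ holds, and
\begin{enumerate}
\item[(P1)] $|g_{n+1}|\le\theta_n$ and $|g_{n+1}'|\le\theta_n$ on $K_n$;
\item[(P2)] $f_{n+1}(I^n_p)\subset[F^n_p]_{\theta_n}$ for $p\in P_n$, and $f_{n+1}(q)+Q_{n+1}\subset[F^n_p]_{\theta_n}$ for every child $q$ of $p$;
\item[(P3)] $\|g_{n+1}\|_A\le2\Lambda^{n+1}B_{n+1}$.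
\end{enumerate}
\end{proposition}

\section{Proof of the inductive step}\label{sec:step}

The index $n$ is fixed in this section. We write $d,s,b_k,N,\rho,L,g$ for $d_{n+1}$, $s_{n+1}$, $b_{n+1,k}$, $N_{n+1}$, $\rho_{n+1}$, $\log\frac1{1-\rho_{n+1}}$, $g_{n+1}$; we drop the upper index $n$ from $I_p,J_p,F_p$, and set $b_q=b_k$ for $q=q_{p,k}$. The numbers $c_n,\sigma_n,\gamma_n,\theta_n$ depend only on $f_0,\dots,f_n$ and $\tau_0,\dots,\tau_n$. The two free parameters are chosen in order. First $N$ fixes the base points, and with them a configuration of segments and parallelograms that is the limit of the true picture as $\rho\to1$. Then $\rho$ is taken so close to $1$ that the curve $f_{n+1}(\mathbb T)$ follows this configuration.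

\subsection*{Choice of $N$}
Let $T_p=f_n(p)$. For $q=q_{p,k}$ define the \emph{hair} $H_q$, its end $t_q$, and the model cell $R_q$ by
\[
H_q=f_n(q)+[0,b_q]d,\qquad t_q=f_n(q)+b_qd,\qquad R_q=t_q+Q_{n+1}.
\]
As $N\to\infty$ the $m$ hairs of a cluster crowd toward one side of the cell $T_p+Q_n$. A long hair has to pass all the model cells attached to shorter hairs, at a distance that tends to zero with $1/N$. It misses them only if it lies on the correct side, and the sign $s$ arranges this (Figure~\ref{fig:hairs}).

\begin{figure}[ht]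
\centering
\begin{tikzpicture}[scale=1.15]
\draw[dashed] (0,0) -- (4,0) -- ++(60:3.6) -- ++(-4,0) -- cycle;
\fill[gray!25] (-0.01,0.25) ++(60:0.18) -- ++(4,0) -- ++(60:0.84) -- ++(-4,0) -- cycle;
\fill[gray!25] (-0.02,0.5) ++(60:1.38) -- ++(4,0) -- ++(60:0.84) -- ++(-4,0) -- cycle;
\fill[gray!25] (-0.05,0.75) ++(60:2.58) -- ++(4,0) -- ++(60:0.84) -- ++(-4,0) -- cycle;
\draw[thick] (-6,0) ++(-9:6) arc (-9:30:6);
\draw[very thick] (-0.01,0.25) -- ++(60:0.18);
\draw[very thick] (-0.02,0.5) -- ++(60:1.38);
\draw[very thick] (-0.05,0.75) -- ++(60:2.58);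
\fill (0,0) circle (0.04) node[below left] {$T_p$};
\node at (2.3,0.77) {$R_1$};
\node at (2.9,2.06) {$R_2$};
\node at (3.45,3.35) {$R_3$};
\node at (0.55,2.35) {$H_3$};
\node at (-1.2,2.3) {$f_n(\mathbb T)$};
\node at (3.2,-0.28) {$T_p+Q_n$};
\end{tikzpicture}
\caption{One cluster, drawn with three hairs in the direction $u_2=e^{i\pi/3}$. The hairs (heavy segments) start on the curve $f_n(\mathbb T)$ near the old tip $T_p$, and each carries a model cell $R_k$ (shaded) that extends to its right. Longer hairs start farther to the left, so they pass beside the cells of the shorter hairs. The spacing of the base points is exaggerated; as it tends to zero the shaded cells tend to slices of the old cell $T_p+Q_n$ (dashed).}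
\label{fig:hairs}
\end{figure}

\begin{lemma}\label{lem:hairs}
For all sufficiently large multiples $N$ of $N_n$:
\begin{enumerate}
\item[(a)] the points $q_{p,k}$ are distinct, and $q_{p,k}\in\operatorname{int}I_p$;
\item[(b)] $H_q\cup R_q\subset[T_p+Q_n]_{\theta_n/2}$ for every child $q$ of $p$;
\item[(c)] the sets $R_q$ are pairwise disjoint, $R_q\cap f_n(\mathbb T)=\emptyset$, and $R_q\cap H_{q'}=\emptyset$ for $q'\ne q$.
\end{enumerate}
\end{lemma}

\begin{proof}
As $N\to\infty$ we have $q_{p,k}\to p$. This gives (a), since the arcs $I_p$ are disjoint and $e(sk/N)$, $1\le k\le m$, are distinct for $N>m$. Also $\nu=\max_{p,k}|f_n(q_{p,k})-T_p|\to0$. For $q=q_{p,k}$ the sets $H_q$ and $R_q$ are translates, by a vector of length at most $\nu$, of $T_p+[0,b_k]d$ and $T_p+b_kd+Q_{n+1}$, and both of these lie in $T_p+Q_n$ by Lemma~\ref{lem:cells}. This gives (b) when $\nu\le\theta_n/2$.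

The compact sets $T_p+b_kd+Q_{n+1}$, over all $p$ and $k$, are pairwise disjoint by (H3) and Lemma~\ref{lem:cells}(b). They lie in $(T_p+Q_n)\setminus\{T_p\}$, so by (H3) they are disjoint from $f_n(\mathbb T)$. Both properties persist under small translations, which proves the first two statements of (c). If $q$ and $q'$ have different parents $p,p'$, then $R_q$ and $H_{q'}$ lie in the $\nu$-neighborhoods of the disjoint compact sets $T_p+Q_n$ and $T_{p'}+Q_n$, and are disjoint for small $\nu$.

It remains to compare $R_q$ and $H_{q'}$ for $q=q_{p,k}$, $q'=q_{p,k'}$, $k\ne k'$. Put $x_k=x(f_n(q_{p,k}))$ and $y_k=y(f_n(q_{p,k}))$. Let $d=u_2$, $s=+1$. The argument of $q_{p,k}$ increases with $k$, so by \eqref{eq:mono} with $i=2$ and \eqref{eq:coord} the numbers $x_k$ strictly decrease. On $H_{q'}$ we have $x=x_{k'}$ and $y\le y_{k'}+b_{k'}$; on $R_q$ we have $x\ge x_k$ and $y\ge y_k+b_k$. If $k'>k$, then $x_{k'}<x_k$, and the coordinate $x$ separates the two sets. If $k'<k$, then $b_{k'}<b_k$ while $y_{k'}-y_k\to0$ as $N\to\infty$, and the coordinate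 $y$ separates them for large $N$. Now let $d=u_1$, $s=-1$. The argument of $q_{p,k}$ decreases with $k$, so by \eqref{eq:mono} with $i=1$ and \eqref{eq:coord} the numbers $y_k$ strictly decrease. On $H_{q'}$ we have $y=y_{k'}$ and $x\le x_{k'}+b_{k'}$, so $y$ separates the sets if $k'>k$, and $x$ does if $k'<k$ and $N$ is large.
\end{proof}

Let $M(j)=\sum_{q\in P_{n+1}}b_qq^{-j}$. Apply Lemma~\ref{lem:prog} to $P=P_n$ twice, with all weights equal to $1$ and with the weights $b_k$. Since $1+\log m<\Lambda$ and $\langle\widehat{P_n}\rangle>0$ by \eqref{eq:range}, for all large multiples $N$ of $N_n$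
\begin{equation}\label{eq:means}
\langle\widehat{P_{n+1}}\rangle\le\Lambda\langle\widehat{P_n}\rangle\le\Lambda^{n+1},\qquad\langle M\rangle\le\Lambda B_{n+1}\langle\widehat{P_n}\rangle\le\Lambda^{n+1}B_{n+1}.
\end{equation}
We fix $N$ so that Lemma~\ref{lem:hairs} and \eqref{eq:means} hold. The first inequality in \eqref{eq:means} is (H4) for $n+1$. The second, with Lemma~\ref{lem:norm}, gives (P3) as soon as $L\ge N$.

\subsection*{Choice of $\rho$}
We show that each of the remaining assertions holds for all $\rho$ sufficiently close to $1$. There are finitely many of them, so one $\rho$ serves for all. Constants denoted by $C$ may depend on everything fixed so far, but not on $\rho$.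

Fix $\eta^*>0$ smaller than half the minimal distance between points of $P_{n+1}$ and smaller than $\operatorname{dist}(P_{n+1},K_n)$, which is positive by Lemma~\ref{lem:hairs}(a). For $q\in P_{n+1}$ let $U_q=\{z\in\mathbb T:|z-q|\le\eta^*\}$. This is an arc that contains $q$ and misses $K_n$, so
\begin{equation}\label{eq:Uq}
U_q\subset\operatorname{int}I_p\quad\text{if $q$ is a child of $p$.}
\end{equation}
Write $g(z)=d\,b_q\ell_\rho(\bar qz)+g_q(z)$, where $g_q$ collects the terms with base point $q'\ne q$. For $z\in U_q$ we have $|z-q'|\ge2\eta^*-\eta^*=\eta^*$, so Lemma~\ref{lem:ell}(d) gives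
\begin{equation}\label{eq:gq}
|g_q|+|g_q'|\le C/L\quad\text{on }U_q .
\end{equation}

\begin{lemma}\label{lem:follow}
Let $\iota>0$ and $0<\eta_0\le\eta^*$. There is $\eta\in(0,\eta_0)$ such that for all $\rho$ sufficiently close to $1$ and all $z\in\mathbb T$:
\begin{enumerate}
\item[(a)] if $|z-q|\le\eta$ for some $q\in P_{n+1}$, then $f_{n+1}(z)\in[H_q]_\iota$;
\item[(b)] if $|z-q|>\eta$ for all $q\in P_{n+1}$, then $|f_{n+1}(z)-f_n(z)|\le\iota$;
\item[(c)] $f_{n+1}(q)+Q_{n+1}\subset[R_q]_\iota$ for $q\in P_{n+1}$.
\end{enumerate}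
\end{lemma}

\begin{proof}
Choose $\eta<\eta_0$ with $|f_n(z)-f_n(q)|\le\iota/2$ whenever $|z-q|\le\eta$, $q\in P_{n+1}$. For such $z$,
\[
f_{n+1}(z)=f_n(q)+d\,b_q\ell_\rho(\bar qz)+\big(f_n(z)-f_n(q)\big)+g_q(z).
\]
By Lemma~\ref{lem:ell}(b), $\ell_\rho(\bar qz)$ is within $(\log2+\pi/2)/L$ of the segment $[0,1]$. With \eqref{eq:gq}, the distance from $f_{n+1}(z)$ to $H_q$ is at most $\iota/2+C/L$, which proves (a). Part (b) follows from Lemma~\ref{lem:ell}(d) applied to each term of $g$. For (c), $\ell_\rho(1)=1$ gives $f_{n+1}(q)=t_q+g_q(q)$, and $|g_q(q)|\le C/L$.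
\end{proof}

\noindent\emph{Property (P1).} For $z\in K_n$ we have $|z-q|>\eta^*$ for all $q\in P_{n+1}$, so $|g|+|g'|\le C/L$ on $K_n$ by Lemma~\ref{lem:ell}(d).

\smallskip
\noindent\emph{Property (P2).} Apply Lemma~\ref{lem:follow} with $\iota=\theta_n/2$ and $\eta_0=\eta^*$. Let $z\in I_p$. If $|z-q|\le\eta$ for some $q\in P_{n+1}$, then $q$ is a child of $p$ by \eqref{eq:Uq} and (J1), and $f_{n+1}(z)\in[H_q]_{\theta_n/2}\subset[T_p+Q_n]_{\theta_n}\subset[F_p]_{\theta_n}$ by Lemma~\ref{lem:hairs}(b). Otherwise $f_{n+1}(z)$ is within $\theta_n/2$ of $f_n(z)\in F_p$. The statement on cells follows in the same way from Lemma~\ref{lem:follow}(c) and Lemma~\ref{lem:hairs}(b).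

\smallskip
\noindent\emph{Property (H1) for $n+1$.} Since $\theta_n\le\gamma_n$, properties (P1) and (P2) show that $\varphi=f_{n+1}$ satisfies (S1) and (S2). By Lemma~\ref{lem:sep}, $f_{n+1}(z)\ne f_{n+1}(w)$ unless $z=w$ or both points lie in one arc $J_p$. On $J_p$ the function $g'$ is huge, but it has a favorable sign: all fingers have the same direction $d$ and positive lengths, so Lemma~\ref{lem:ell}(c) gives
\[
\operatorname{Re}\big(\bar dzg'(z)\big)=\sum_{q\in P_{n+1}}b_q\operatorname{Re}\big(\bar qz\,\ell_\rho'(\bar qz)\big)\ge-\frac1{2L}\sum_{q\in P_{n+1}}b_q\qquad(z\in\mathbb T).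
\]
By (J2), $\operatorname{Re}(\bar dzf_n'(z))$ has a positive minimum on $\bigcup_pJ_p$. Hence $\operatorname{Re}(\bar dzf_{n+1}'(z))>0$ on each $J_p$ for large $L$. As in \eqref{eq:mono}, $\operatorname{Im}(\bar df_{n+1})$ is strictly increasing along $J_p$; so $f_{n+1}$ is injective on $J_p$, and $f_{n+1}'\ne0$ there. Every point of $\mathbb T$ outside the arcs $J_p$ lies in $K_n$, where $|f_{n+1}'|\ge c_n-\theta_n\ge\frac34c_n>0$.

\smallskip
\noindent\emph{Property (H2) for $n+1$.} For $q\in P_{n+1}$, Lemma~\ref{lem:ell}(a) gives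
\[
L(1-\rho)\,qf_{n+1}'(q)=d\,b_q\rho+L(1-\rho)\,q\big(f_n'(q)+g_q'(q)\big)\longrightarrow d\,b_q\qquad(\rho\to1)
\]
by \eqref{eq:gq} and $L(1-\rho)\to0$. Since $b_q>0$ and $\operatorname{Re}(\bar u_id)\ge\cos\frac\pi3=\frac12$ for $i=1,2$, (H2) holds for $\rho$ near $1$.

\smallskip
\noindent\emph{Property (H3) for $n+1$.} By Lemma~\ref{lem:follow}(c), with $\iota$ less than half the minimal distance between the disjoint compact sets $R_q$, the new cells are pairwise disjoint. Fix $q\in P_{n+1}$. We must show that $f_{n+1}(qe^{i\tau})\notin f_{n+1}(q)+Q_{n+1}$ for $0<|\tau|\le\pi$. Let $\Gamma=1+\max_{\mathbb T}|f_n'|$ and $\eta_1=\min(\eta^*,b_q/(4\Gamma))$; neither depends on $\rho$.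

Let $0<|\tau|\le\eta_1$. The arc from $q$ to $z=qe^{i\tau}$ lies in $U_q$, and
\[
W=\bar d\big(f_{n+1}(z)-f_{n+1}(q)\big)=b_q\big(\ell_\rho(e^{i\tau})-1\big)+r,\qquad r=\bar d\big((f_n+g_q)(z)-(f_n+g_q)(q)\big).
\]
When $L$ is so large that $|g_q'|\le1$ on $U_q$, we have $|r|\le\Gamma|\tau|$. Lemma~\ref{lem:tip} gives $|\operatorname{Im}W|>\sqrt3\operatorname{Re}W$, and by \eqref{eq:sector} the vector $f_{n+1}(z)-f_{n+1}(q)$ is not in $V$, hence not in $Q_{n+1}$.

Let $\eta_1\le|\tau|\le\pi$, so that $|z-q|\ge2\sin(\eta_1/2)$. The compact set $Y_q=f_n(\mathbb T)\cup\bigcup_{q'\ne q}H_{q'}$ is disjoint from $R_q$ by Lemma~\ref{lem:hairs}(c). Apply Lemma~\ref{lem:follow} with $\iota<\frac12\operatorname{dist}(R_q,Y_q)$ and $\eta_0=2\sin(\eta_1/2)\le\eta^*$. Since $|z-q|>\eta$, either $|z-q'|\le\eta$ for some $q'\ne q$, or alternative (b) applies. In both cases $f_{n+1}(z)\in[Y_q]_\iota$, while the cell at $q$ lies in $[R_q]_\iota$, and these two sets are disjoint.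

This completes the proof of Proposition~\ref{prop:step}.

\section{The limit function}\label{sec:limit}

We have controlled the functions only on $\mathbb T$. The passage to the disk uses the Jordan curve theorem in the following form: the complement of a Jordan curve has exactly two components, the bounded interior and the unbounded exterior; the curve is the boundary of each; and the winding number of an injective parametrization is $0$ on the exterior and is identically $+1$ or identically $-1$ on the interior.

\begin{lemma}\label{lem:boundary}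
Let $f$ be continuous on $\overline{\mathbb D}$, holomorphic in $\mathbb D$, and injective on $\mathbb T$. Then $f$ is injective on $\overline{\mathbb D}$ and maps $\mathbb D$ conformally onto the interior of the Jordan curve $f(\mathbb T)$.
\end{lemma}

\begin{proof}
Let $w\notin f(\mathbb T)$. By uniform continuity, $f\ne w$ on $r\le|z|\le1$ for $r<1$ close to $1$. By the argument principle, the number of solutions of $f(z)=w$ in $\mathbb D$, counted with multiplicity, is the winding number about $w$ of the curve $f(re^{i\tau})$, and by homotopy invariance this equals the winding number of $f(e^{i\tau})$. A number of solutions is nonnegative, so it is $1$ for every $w$ in the interior and $0$ for every $w$ in the exterior. Suppose $f(z_0)\in f(\mathbb T)$ for some $z_0\in\mathbb D$. As $f$ is not constant, $f(\mathbb D)$ is an open set containing $f(z_0)$, and $f(z_0)$ is a limit of exterior points; so $f$ would take an exterior value, which we have excluded. Hence $f$ maps $\mathbb D$ bijectively onto the interior and $\mathbb T$ bijectively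 onto the curve.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:step}, applied successively, produces $f_n$, $P_n$, $\tau_n$ for all $n$.

\emph{Convergence.} By (P3) and Lemma~\ref{lem:cells}(a),
\[
\sum_{n\ge1}\|g_n\|_A\le2\kappa m\sum_{n\ge1}\Big(\frac\Lambda{\sqrt m}\Big)^n\le200\,\kappa\cdot\frac{0.661}{0.339}<400\,\kappa .
\]
So $f_n\to f=z+\sum g_n$ in $\|\cdot\|_A$ and uniformly on $\overline{\mathbb D}$; the function $f$ is of class $(A)$, and $\|f-z\|_A\le400\kappa$.

\emph{Injectivity on $\mathbb T$.} We verify (S1) and (S2) for $\varphi=f$ and every $n$. By (J3), if $q$ is a descendant of $p\in P_n$ in generation $k\ge n$, then $I^k_q\subset I^n_p$ and $\operatorname{int}I^k_q\subset\operatorname{int}I^n_p$. Every point of $P_k$ descends from some point of $P_n$, so $K_n\subset K_k$. By (P1), each term of $f-f_n=\sum_{k\ge n}g_{k+1}$ is bounded by $\theta_k$ on $K_n$ and is Lipschitz with constant $\theta_k$ along arcs in $K_n$. With \eqref{eq:theta} this gives (S1).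

For (S2), fix $p\in P_n$. For $k\ge n$ let $P_k(p)$ be the set of descendants of $p$ in generation $k$, and let
\[
Z_k=f_k(I^n_p)\cup\bigcup_{q\in P_k(p)}\big(f_k(q)+Q_k\big).
\]
Then $Z_n=F^n_p$, and $F^k_q\subset Z_k$ for $q\in P_k(p)$ because $I^k_q\subset I^n_p$. We claim that $Z_{k+1}\subset[Z_k]_{\theta_k}$. Let $\zeta\in I^n_p$. If $\zeta\in K_k$, then $f_{k+1}(\zeta)$ is within $\theta_k$ of $f_k(\zeta)\in Z_k$ by (P1). Otherwise $\zeta\in I^k_q$ for some $q\in P_k$. This $q$ descends from some $p'\in P_n$, and $\zeta\in I^n_{p'}\cap I^n_p$ forces $p'=p$ by (J1); so (P2) gives $f_{k+1}(\zeta)\in[F^k_q]_{\theta_k}\subset[Z_k]_{\theta_k}$. Finally, a point $q'\in P_{k+1}(p)$ is a child of some $q\in P_k(p)$, and (P2) gives $f_{k+1}(q')+Q_{k+1}\subset[F^k_q]_{\theta_k}\subset[Z_k]_{\theta_k}$. This proves the claim. By \eqref{eq:theta}, $f_k(I^n_p)\subset Z_k\subset[F^n_p]_{\gamma_n}$ for all $k\ge n$, and letting $k\to\infty$ we obtain (S2).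

Given $z\ne w$ in $\mathbb T$, choose $n$ with $2\tau_n<|z-w|$; this is possible since $\tau_n\le2^{-n}$. The arcs $J^n_p$ have length $2\tau_n$, so none of them contains both points, and $f(z)\ne f(w)$ by Lemma~\ref{lem:sep}. Lemma~\ref{lem:boundary} now shows that $f$ is injective on $\overline{\mathbb D}$ and maps $\mathbb D$ conformally onto the Jordan domain bounded by $f(\mathbb T)$.

\emph{Area.} Let $E_n=\bigcup_{p\in P_n}(f_n(p)+Q_n)$. By (H3) and Lemma~\ref{lem:cells}(c), $|E_n|=m^n|Q_n|\ge(1-\varepsilon)\frac{\sqrt3}2\kappa^2$. A point of $f_n(p)+Q_n$ is within $r_n=\operatorname{diam}Q_n+\sup_{\mathbb T}|f-f_n|$ of $f(p)$, so $E_n\subset[f(\mathbb T)]_{r_n}$, and $r_n\to0$. Hence $|[f(\mathbb T)]_r|\ge(1-\varepsilon)\frac{\sqrt3}2\kappa^2$ for every $r>0$. As $r\downarrow0$ the bounded sets $[f(\mathbb T)]_r$ decrease to the compact set $f(\mathbb T)$, and continuity of measure from above gives $|f(\mathbb T)|\ge(1-\varepsilon)\frac{\sqrt3}2\kappa^2$.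
\end{proof}

\section{Density among univalent functions of class $(A)$}\label{sec:dense}

Since the function of Theorem~\ref{thm:main} is close to the identity, it can be substituted into $g$. It may map $\overline{\mathbb D}$ slightly outside the disk, so we first dilate $g$.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $g=\sum a_kz^k$ and $g_r(z)=g(rz)=\sum c_kz^k$, $c_k=a_kr^k$. Since $\|g_r-g\|_A=\sum|a_k|(1-r^k)\to0$ as $r\to1$, we can fix $r<1$ with $\|g_r-g\|_A<\delta/2$. The function $g_r$ is holomorphic and injective in $|z|<1/r$. Fix $R\in(1,1/r)$; then $\sum k|c_k|R^{k-1}<\infty$. For $\kappa>0$ with $1+400\kappa\le R$ let $f_\kappa$ be the function of Theorem~\ref{thm:main} with $\varepsilon=\frac12$, so that $\|f_\kappa\|_A\le R$. By submultiplicativity the series $\sum c_kf_\kappa^k$ converges in $\|\cdot\|_A$, and its sum is $f=g_r\circ f_\kappa$. From $f_\kappa^k-z^k=(f_\kappa-z)\sum_{i<k}f_\kappa^iz^{k-1-i}$ we get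
\[
\|f-g_r\|_A\le400\,\kappa\sum_{k\ge1}k|c_k|R^{k-1},
\]
which is less than $\delta/2$ for small $\kappa$. Then $\|f-g\|_A<\delta$. As $f_\kappa(\overline{\mathbb D})\subset\{|z|\le R\}$, the function $f$ is a composition of injective maps, and Lemma~\ref{lem:boundary} shows that it maps $\mathbb D$ conformally onto the Jordan domain bounded by $f(\mathbb T)$. The derivative of the injective holomorphic function $g_r$ has no zeros, so the change of variables formula gives $|f(\mathbb T)|=\iint_{f_\kappa(\mathbb T)}|g_r'|^2>0$.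
\end{proof}

\section{Power weights force zero area}\label{sec:power}

The proof of Theorem~\ref{thm:power} compares two estimates for the speed at which $f(r\zeta)$ approaches $f(\zeta)$. The weight condition makes the approach as fast as a power of $1-r$. At a density point of the boundary the domain is relatively thinner and thinner at small scales, and a conformal map advances through a thin region slowly. We use two textbook facts.

\emph{Lebesgue's density theorem.} If $E\subset\mathbb C$ is measurable, then for almost every $x\in E$ the ratio $|B(x,t)\setminus E|/t^2$ tends to $0$ as $t\to0$, where $B(x,t)$ is the closed disk of center $x$ and radius $t$. Such $x$ are the density points of $E$.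

\emph{Koebe's one-quarter theorem.} If $\phi$ is holomorphic and injective in $\mathbb D$, then $\phi(\mathbb D)$ contains the open disk of center $\phi(0)$ and radius $|\phi'(0)|/4$. Applied to $\phi(\xi)=f\big((\xi+z)/(1+\bar z\xi)\big)$, for which $\phi'(0)=(1-|z|^2)f'(z)$, it gives for a conformal map $f$ of $\mathbb D$ onto $G$
\begin{equation}\label{eq:koebe}
\delta_G(f(z))\ge\tfrac14(1-|z|^2)|f'(z)|,\qquad\delta_G(w)=\operatorname{dist}(w,\partial G).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:power}]
Decreasing $\mu$ preserves the hypothesis, so we may take $0<\mu\le1$. The function $f$ is of class $(A)$, hence continuous on $\overline{\mathbb D}$. Let $G=f(\mathbb D)$. Then $f(\mathbb T)\subset\partial G$: the point $f(\zeta)=\lim_{r\to1}f(r\zeta)$ lies in $\overline G$, and if it were equal to $f(z_0)$ with $z_0\in\mathbb D$, continuity of $f^{-1}$ on $G$ would give $r\zeta\to z_0$. Conversely the compact set $f(\overline{\mathbb D})$ contains $\overline G$, so $\partial G\subset f(\overline{\mathbb D})\setminus G\subset f(\mathbb T)$.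 Thus $\partial G=f(\mathbb T)$.

For $|\zeta|=1$ and $0\le r<1$, the inequality $1-r^n\le\min(1,n(1-r))\le(n(1-r))^\mu$ gives
\begin{equation}\label{eq:rate}
|f(r\zeta)-f(\zeta)|\le K(1-r)^\mu,\qquad K=\sum_{n\ge1}n^\mu|a_n| .
\end{equation}

Suppose $|\partial G|>0$, and let $x=f(\zeta)$ be a density point of $\partial G$. The relative thickness of $G$ at scale $2^{-j}$ is measured by
\[
\eta_j=\sup\{2^j\delta_G(w):w\in G,\ |w-x|\le2^{-j}\}>0 .
\]
For such $w$ we have $\delta_G(w)\le|w-x|\le2^{-j}$, so the open disk of center $w$ and radius $\delta_G(w)$ lies in $B(x,2^{1-j})$, and it does not meet $\partial G$. Hence $|B(x,2^{1-j})\setminus\partial G|\ge\pi\eta_j^24^{-j}$, and density gives $\eta_j\to0$.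

By \eqref{eq:koebe},
\begin{equation}\label{eq:qh}
\int_0^r\frac{|f'(t\zeta)|}{\delta_G(f(t\zeta))}\,dt\le\int_0^r\frac{4\,dt}{1-t^2}=2\log\frac{1+r}{1-r}\le2\log\frac2{1-r}.
\end{equation}
To bound the left side from below, let $D(t)=|f(t\zeta)-x|$, which is positive for $t<1$ and tends to $0$ as $t\to1$. Fix an integer $n_0$ with $D(0)\ge2^{-n_0}$, and let $n_r$ be the largest integer with $D(r)\le2^{-n_r}$; then $n_r\to\infty$ as $r\to1$. Let $n_0\le j<n_r$. Since $D(0)\ge2^{-j}$ and $D(r)\le2^{-j-1}$, we may take the last $t_1\in[0,r]$ with $D(t_1)=2^{-j}$ and then the first $t_2>t_1$ with $D(t_2)=2^{-j-1}$. On $(t_1,t_2)$ we have $2^{-j-1}<D<2^{-j}$, so the intervals belonging to different $j$ are disjoint. On this interval $\delta_G(f(t\zeta))\le\eta_j2^{-j}$, and $\int_{t_1}^{t_2}|f'(t\zeta)|\,dt\ge|f(t_1\zeta)-f(t_2\zeta)|\ge2^{-j-1}$. Each $j$ therefore contributes at least $1/(2\eta_j)$ to the left side of \eqref{eq:qh}, and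
\begin{equation}\label{eq:final}
\sum_{n_0\le j<n_r}\frac1{2\eta_j}\le2\log\frac2{1-r}.
\end{equation}
By the choice of $n_r$ and \eqref{eq:rate}, $2^{-n_r-1}<D(r)\le K(1-r)^\mu$, that is, $\mu\log\frac1{1-r}<(n_r+1)\log2+\log K$. So the right side of \eqref{eq:final} is $O(n_r)$ as $r\to1$. But $1/\eta_j\to\infty$, so the left side divided by $n_r$ tends to infinity. This contradiction shows that $|f(\mathbb T)|=0$.
\end{proof}

\begin{remark}
Injectivity enters this proof through \eqref{eq:koebe} and the identity $\partial G=f(\mathbb T)$, and the weight only through \eqref{eq:rate}. For $\mu=0$ there remains the bound $|f(r\zeta)-f(\zeta)|\le\sum|a_n|(1-r^n)$, which tends to zero with no prescribed rate, so the right side of \eqref{eq:final} is no longer controlled by $n_r$. The construction of Theorem~\ref{thm:main} uses exactly this room: the bound (P3) holds however close $\rho_{n+1}$ is to $1$, and $\rho_{n+1}$ is chosen last.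
\end{remark}

\begin{thebibliography}{1}

\bibitem{CEBS}
\emph{Compression and expansion of boundary sets},
doi:10.1215/s0012-7094-73-04053-2,
\texttt{https://projecteuclid.org/\allowbreak JournalArticle/\allowbreak PreviewFirstPage?\allowbreak urlid=\allowbreak 10.1215\%2FS0012-7094-73-04053-2}.

\end{thebibliography}
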